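\title{Transience does not force a gap between the quenched and annealed moments of the collision local time}

\begin{abstract}
Let $V$ be the number of collisions of two independent copies $S,S'$ of a symmetric random walk on $\mathbb Z^d$, and let $z_1$ and $z_2$ be the thresholds for the finiteness of $\mathbb E[z^V\mid S]$ and of $\mathbb E[z^V]$. We disprove the conjecture that, when the return probabilities $p^{2n}(0,0)$ are regularly varying, $z_2<z_1$ holds exactly for transient walks. Every transient walk whose return probabilities have index $-1$ satisfies $z_1=z_2$; an example on $\mathbb Z$ is $p(x)\propto(\log|x|)^2/x^2$. For every $\rho\in(1,\frac{29}{28}]$ there are walks on $\mathbb Z$ with $p^{2n}(0,0)\sim Cn^{-\rho}$ and $z_1=z_2$, and for every $\rho>1$ there are such walks with $z_2<z_1$, so the index alone does not decide whether there is a gap.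
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $p$ be a symmetric probability distribution on $\mathbb Z^d$, $d\ge1$, that is, $p(x)=p(-x)$ for all $x$. Let $S=(S_n)_{n\ge0}$ and $S'=(S'_n)_{n\ge0}$ be independent random walks started at $0$ whose steps are independent with law $p$. We write $p^n$ for the $n$-fold convolution of $p$, so that the $n$-step transition kernel is $p^n(x,y)=p^n(y-x)$, and we put
\[
u_n=p^{2n}(0)=p^{2n}(0,0),\qquad G=\sum_{n\ge1}u_n .
\]
The \emph{collision local time} of the two walks is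
\[
V=\sum_{n\ge0}\mathbf 1_{\{S_n=S'_n\}} .
\]
Its exponential moments can be taken with the path $S$ frozen or averaged out, and this gives two thresholds,
\[
z_1=\sup\{z\ge0:\ \mathbb E[z^V\mid S]<\infty\ \text{a.s.}\},\qquad
z_2=\sup\{z\ge0:\ \mathbb E[z^V]<\infty\},
\]
which we call \emph{quenched} and \emph{annealed}. Both are at least $1$. If $\mathbb E[z^V]$ is finite, then so is $\mathbb E[z^V\mid S]$ almost surely, and therefore $z_2\le z_1$. We say that the walk has a \emph{gap} if $z_2<z_1$.

The annealed threshold is explicit. The difference $S-S'$ is a random walk, $V$ counts its visits to $0$, and by symmetry $\mathbb P(S_n=S'_n)=\sum_xp^n(x)^2=u_n$. After each visit the difference returns to $0$ with the same probability $f$, so $V$ is geometric with mean $1/(1-f)=1+G$. The condition $G<\infty$ is equivalent to the transience of $p$, that is, to $\sum_np^n(0)<\infty$, because $p^{2n+1}(0)\le u_n$ (Lemma~\ref{lem:facts} below). For a recurrent walk, $V=\infty$ almost surely and $z_1=z_2=1$. For a transient walk, $f=G/(1+G)$,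 the moment $\mathbb E[z^V]$ is finite exactly when $zf<1$, and
\begin{equation}\label{eq:z2}
z_2=1+\frac1G .
\end{equation}

A gap means that for $z$ slightly above $z_2$ the divergence of $\mathbb E[z^V]$ is caused by paths $S$ too rare to matter almost surely. The simplest way of colliding suggests that this is the rule. Let $X_n=S_n-S_{n-1}$. Given $S$, the walk $S'$ copies the first $L$ steps of $S$ with probability $\prod_{n\le L}p(X_n)$. The mean of this product is $u_1^L$, where $u_1=\sum_xp(x)^2$. By the law of large numbers its almost sure size is governed instead by $\frac1L\sum_{n\le L}\log p(X_n)\to-H$, where $H=-\sum_xp(x)\log p(x)$ is the entropy of $p$, and Jensen's inequality gives $e^{-H}\le u_1$, with equality only if $p$ is uniform on its support. A fixed path is thus exponentially harder to follow than the average path, and one guesses that there is a gap whenever the thresholds are not both forced to equal $1$.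

To formulate this guess, recall that a positive sequence $(u_n)$ is \emph{regularly varying with index $-\rho$} if $u_{\lfloor\lambda n\rfloor}/u_n\to\lambda^{-\rho}$ for every $\lambda>0$. For such return probabilities it is known that $z_2<z_1$ when $\sum_nn\,u_n<\infty$; we quote this theorem for comparison and do not use it. The following conjecture is posed in \cite{LD}.

\begin{quote}
\textbf{Conjecture.} Suppose that $n\mapsto p^{2n}(0,0)$ is regularly varying. Then $z_2<z_1$ if and only if $\sum_{n\ge1}p^{2n}(0,0)<\infty$.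
\end{quote}

The ``only if'' half is the recurrent case above. Since $u_n=n^{-\rho+o(1)}$ under regular variation (Lemma~\ref{lem:facts}), summability requires $\rho\ge1$ and the known theorem covers all $\rho>2$; the content of the ``if'' half lies in the range $1\le\rho\le2$.

\subsection{Results}

The ``if'' half is false.

\begin{theorem}\label{thm:one}
\begin{itemize}
\item[(a)] Let $p$ be transient with $\limsup_{n\to\infty}\frac{\log p^{2n}(0,0)}{\log n}=-1$; this holds in particular if $p$ is transient and $p^{2n}(0,0)$ is regularly varying with index $-1$. Then $z_1=z_2$.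
\item[(b)] On $\mathbb Z$ let $p(x)=c\,(\log|x|)^2/x^2$ for $|x|\ge2$ and $p(x)=0$ for $|x|\le1$, with $c$ the normalizing constant. Then $p^{2n}(0,0)\sim C/(n\log^2n)$ for a constant $C>0$. Hence $p^{2n}(0,0)$ is regularly varying and summable, but $z_1=z_2$.
\end{itemize}
\end{theorem}

One might try to repair the conjecture by asking for an index strictly below $-1$. The next two theorems show that near $-1$ the index does not decide the question in either direction.

\begin{theorem}\label{thm:two}
For every $\rho\in(1,\frac{29}{28}]$ there is an irreducible symmetric walk on $\mathbb Z$ with $p^{2n}(0,0)\sim Cn^{-\rho}$ for a constant $C>0$ and $z_1=z_2$.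
\end{theorem}

\begin{theorem}\label{thm:three}
For every $\rho>1$ there is an irreducible symmetric walk on $\mathbb Z$ with $p^{2n}(0,0)\sim Cn^{-\rho}$ for a constant $C>0$ and $z_2<z_1$.
\end{theorem}

For a transient walk with $u_n$ regularly varying of index $-\rho$, the picture is therefore as follows. If $\rho=1$ there is never a gap. If $1<\rho\le\frac{29}{28}$ both cases occur. If $\sum_nn\,u_n<\infty$ there is always a gap, by the known theorem. No criterion that depends only on the index, or on the summability of $u_n$, characterizes the gap. We do not determine which individual walks with $\rho>1$ and $\sum_nn\,u_n=\infty$ have a gap.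

The flaw in the guess is that $S'$ need not start following $S$ at time $0$. An infinite path contains arbitrarily long stretches that are unusually easy to follow, and $S'$ can meet $S$ at the beginning of one of them. Section~\ref{sec:upper} turns this into an upper bound on $z_1$ (Proposition~\ref{prop:upper}), which gives Theorem~\ref{thm:one}(a) at once and reduces Theorem~\ref{thm:two} to a second moment estimate for three walks, carried out in Section~\ref{sec:two}. Section~\ref{sec:walks} computes the return probabilities of the examples and proves Theorem~\ref{thm:one}(b). Section~\ref{sec:three} proves Theorem~\ref{thm:three} by a fractional moment bound.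

\section{Expansion over collision times}\label{sec:prelim}

Let $\phi(k)=\sum_xp(x)e^{ik\cdot x}$ be the characteristic function of $p$, which is real and even by symmetry, and let $m$ be the uniform probability measure on $(-\pi,\pi]^d$, so that $p^n(x)=\int\phi(k)^ne^{-ik\cdot x}\,m(dk)$.

\begin{lemma}\label{lem:facts}
Let $p$ be symmetric.
\begin{itemize}
\item[(i)] $\mathbb E[p^n(S_n)]=u_n>0$, and $u_n$ is nonincreasing in $n$.
\item[(ii)] $p^s(x)\le u_{\lfloor s/2\rfloor}$ for all $s\ge0$ and $x\in\mathbb Z^d$.
\item[(iii)] If $(u_n)$ is regularly varying with index $-\rho$, then $\log u_n/\log n\to-\rho$.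
\end{itemize}
\end{lemma}

\begin{proof}
(i) We have $\mathbb E[p^n(S_n)]=\sum_xp^n(x)^2=\sum_xp^n(x)p^n(-x)=u_n$, and $u_n=\int\phi^{2n}\,dm$ with $0\le\phi^2\le1$. (ii) For $s=2n$, the Cauchy--Schwarz inequality gives $p^{2n}(x)=\sum_yp^n(y)p^n(x-y)\le\sum_yp^n(y)^2=u_n$. For $s=2n+1$, $p^{2n+1}(x)=\sum_yp(y)p^{2n}(x-y)\le u_n$. (iii) Since $\log u_{2^{j+1}}-\log u_{2^j}\to-\rho\log2$, the Ces\`aro averages $j^{-1}\log u_{2^j}$ have the same limit, and $u_{2^{j+1}}\le u_n\le u_{2^j}$ for $2^j\le n<2^{j+1}$ by (i).
\end{proof}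

For a general walk we define the decay exponent $\rho$ by
\begin{equation}\label{eq:rho}
-\rho=\limsup_{n\to\infty}\frac{\log u_n}{\log n},
\end{equation}
which by (iii) agrees with the index in the regularly varying case. If $p$ is transient, then $\rho\ge1$: monotonicity gives $\frac n2u_n\le\sum_{j\ge n/2}u_j\to0$, so $u_n\le1/n$ for large $n$.

The conditional moment $\mathbb E[z^V\mid S]$ becomes explicit after expanding over subsets of collision times. Write $z=1+w$ with $w>0$, and let $\mathcal C=\{n\ge1:S_n=S'_n\}$, so that $V=1+|\mathcal C|$. Then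
\begin{equation}\label{eq:subsets}
(1+w)^{|\mathcal C|}=\sum_{A\subseteq\mathcal C,\ A\text{ finite}}w^{|A|},
\end{equation}
also when $\mathcal C$ is infinite. For $A=\{j_1<\dots<j_N\}$ and $j_0=0$, the Markov property of $S'$ gives $\mathbb P(A\subseteq\mathcal C\mid S)=\prod_{i=1}^Np^{j_i-j_{i-1}}(S_{j_i}-S_{j_{i-1}})$. We shall need to start at a later time $s$ and to bound the gaps between consecutive times, so for $s\ge0$, $N\ge0$ and $1\le M\le\infty$ we put
\[
F^{(s)}_{N,M}=\sum_{\substack{s=j_0<j_1<\dots<j_N\\ j_i-j_{i-1}\le M}}\ \prod_{i=1}^Np^{j_i-j_{i-1}}(S_{j_i}-S_{j_{i-1}}),\qquad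
F_{N,M}=F^{(0)}_{N,M},\qquad F_N=F_{N,\infty},
\]
with the value $1$ for $N=0$. Taking conditional expectations in \eqref{eq:subsets},
\begin{equation}\label{eq:expansion}
\mathbb E[z^V\mid S]=z\sum_{N\ge0}w^NF_N .
\end{equation}
The variable $F^{(s)}_{N,M}$ has the law of $F_{N,M}$ and depends only on the steps $X_n$ with $s<n\le s+NM$. In each product the factors are functions of disjoint groups of steps, so they are independent, and Lemma~\ref{lem:facts}(i) gives
\begin{equation}\label{eq:mean}
\mathbb E[F_{N,M}]=G_M^N,\qquad G_M=\sum_{n=1}^Mu_n ,\qquad G_\infty=G.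
\end{equation}
For $M=\infty$, \eqref{eq:expansion} and \eqref{eq:mean} give $\mathbb E[z^V]=z\sum_N(wG)^N$, in agreement with \eqref{eq:z2}.

\section{An upper bound on the quenched threshold}\label{sec:upper}

To prove $z_1\le z$ it suffices to show that $\mathbb E[z^V\mid S]=\infty$ with positive probability, since $z\mapsto z^V$ is nondecreasing. We look for a subfamily of the terms in \eqref{eq:expansion} whose sum is large.

\subsection{The mechanism for gaps of length one}\label{sub:mechanism}

Take $M=1$ and suppose for orientation that $u_n$ is of order $n^{-\rho}$. Cut the window $[T,2T)$ into $K\approx T/L$ blocks of length $L$ starting at times $s_1<\dots<s_K$. Keep the terms of \eqref{eq:expansion} in which the first marked collision is at some $s_r$ and the next $L$ are at $s_r+1,\dots,s_r+L$: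
\[
\mathbb E[z^V\mid S]\ge w\sum_{r=1}^Kp^{s_r}(S_{s_r})\,Z_r,\qquad Z_r=w^LF^{(s_r)}_{L,1}=\prod_{n=1}^Lw\,p(X_{s_r+n}).
\]
The \emph{entry weight} $p^{s_r}(S_{s_r})$ is the price for meeting $S$ at time $s_r$. It has mean $u_{s_r}$ and is at most $u_{\lfloor s_r/2\rfloor}$, both of order $T^{-\rho}$. The \emph{rewards} $Z_r$ are independent and identically distributed, with
\[
\mathbb E[Z_r]=(wG_1)^L,\qquad \frac{\mathbb E[Z_r^2]}{\mathbb E[Z_r]^2}=e^{\kappa_1L},\qquad \kappa_1=\log\frac{\sum_xp(x)^3}{(\sum_xp(x)^2)^2}.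
\]
Most blocks have a reward near $(we^{-H})^L$, exponentially below the mean unless $p$ is uniform on its support. Yet by Chebyshev's inequality $\sum_rZ_r$ is close to $K(wG_1)^L$ as soon as $K\gg e^{\kappa_1L}$: the window is then long enough to contain the rare blocks that carry the mean. This holds for $T=e^{bL}$ with $b>\kappa_1$, and then the sum over blocks is of order
\[
T^{-\rho}\cdot\frac TL\cdot(wG_1)^L=\frac1L\exp\{L[\log(wG_1)-b(\rho-1)]\}.
\]
It tends to infinity if $\log(wG_1)>b(\rho-1)$. For $\rho=1$ the number of blocks pays for the entry weight up to subpolynomial factors, the waiting is free on the exponential scale, and the condition is the annealed one, $wG_1>1$.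

Three things must be added. Gaps up to $M$ replace $G_1$ by $G_M$, which tends to $G$. The entry weight of a block depends on the steps inside earlier blocks, so independence is replaced by a martingale argument. Finally, \eqref{eq:rho} bounds $u_n$ from below only along a subsequence and does not say that $u_{T/2}$ and $u_{2T}$ are comparable, so we must select scales $T$ at which both properties hold.

\subsection{Good scales}

\begin{lemma}\label{lem:scales}
Suppose $\rho<\infty$ and put $a_j=u_{4^j}$. For every $\delta\in(0,1)$ there are infinitely many $i\ge1$ with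
\[
a_i\ge4^{-i(\rho+\delta)}\qquad\text{and}\qquad a_i\ge4^{-(\rho+2)}a_{i-1}.
\]
\end{lemma}

In the regularly varying case $a_i/a_{i-1}\to4^{-\rho}$ and all large $i$ qualify. In general we start from a scale where the first inequality holds and walk down until the second holds; each failure of the second inequality only improves the first.

\begin{proof}
By \eqref{eq:rho} there are infinitely many $n$ with $u_n\ge n^{-\rho-\delta/2}$. For such $n$ let $4^J\le n<4^{J+1}$. By monotonicity $a_J\ge u_n\ge4^{-(J+1)(\rho+\delta/2)}$, and this is at least $4^{-J(\rho+\delta)}$ once $J\delta/2\ge\rho+\delta/2$. Fix such a $J$ and let $i$ be the largest index in $\{1,\dots,J\}$ with $a_i\ge4^{-(\rho+2)}a_{i-1}$. It exists, since otherwise $a_J<4^{-(\rho+2)J}a_0\le4^{-(\rho+2)J}$, which contradicts $a_J\ge4^{-J(\rho+\delta)}$. By maximality $a_J\le4^{-(\rho+2)(J-i)}a_i$, hence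
\[
a_i\ge4^{-J(\rho+\delta)+(\rho+2)(J-i)}=4^{-i(\rho+\delta)}\,4^{(J-i)(2-\delta)}\ge4^{-i(\rho+\delta)}.
\]
Since $a_i\le1$, the first exponent is at most $0$, that is, $i\ge J(2-\delta)/(\rho+2)$. Thus $i\to\infty$ with $J$, and infinitely many indices arise.
\end{proof}

\subsection{The bound}

The role of $\kappa_1$ is taken by the exponential rate at which the second moment of $F_{L,M}$ exceeds the square of its mean,
\[
\kappa_M=\limsup_{L\to\infty}\frac1L\log\frac{\mathbb E[F_{L,M}^2]}{G_M^{2L}} .
\]
By \eqref{eq:mean} and the Cauchy--Schwarz inequality, $\kappa_M\ge0$. For finite $M$ the sum $F_{L,M}$ has $M^L$ terms, each at most $1$, so $\mathbb E[F_{L,M}^2]\le M^LG_M^L$ and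
\begin{equation}\label{eq:kappafinite}
0\le\kappa_M\le\log(M/G_M)<\infty .
\end{equation}
This finiteness is the reason for truncating the gaps.

\begin{proposition}\label{prop:upper}
Let $p$ be transient with $\rho<\infty$. Then for every finite $M\ge1$,
\[
z_1-1\le G_M^{-1}\,e^{(\rho-1)\kappa_M}.
\]
\end{proposition}

\begin{proof}
Let $w>0$ satisfy $\log(wG_M)>(\rho-1)\kappa_M$ and put $z=1+w$. We show that $\mathbb E[z^V\mid S]=\infty$ with positive probability. Choose $b>\kappa_M$ and $\delta\in(0,1)$ with
\begin{equation}\label{eq:b}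
b(\rho-1+\delta)<\log(wG_M),
\end{equation}
which is possible because the left side tends to $(\rho-1)\kappa_M$ as $b\downarrow\kappa_M$ and $\delta\downarrow0$. Let $T=2\cdot4^{i-1}$ with $i$ as in Lemma~\ref{lem:scales}. Then $2T=4^i$ and $T/2=4^{i-1}$, so
\begin{equation}\label{eq:scale}
u_{2T}\ge(2T)^{-(\rho+\delta)},\qquad u_{2T}\ge2\theta\,u_{T/2},\qquad\text{where }\theta=\tfrac12\,4^{-(\rho+2)}.
\end{equation}
All limits below are taken as $T\to\infty$ along this sequence.

\emph{Blocks.} Let $L=\lfloor b^{-1}\log T\rfloor$, $K=\lfloor T/(LM)\rfloor$ and $s_r=T+(r-1)LM$. Then $s_r\in[T,2T)$ for $1\le r\le K$, $e^{bL}\le T<e^{b(L+1)}$, and $K\ge T/(2LM)$ for large $T$. Keep in \eqref{eq:expansion} only the tuples with $N=L+1$, $j_1=s_r$ for some $r\le K$, and all later gaps at most $M$. This gives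
\begin{equation}\label{eq:blocks}
\mathbb E[z^V\mid S]\ge w\sum_{r=1}^Kp^{s_r}(S_{s_r})\,Z_r,\qquad Z_r=w^LF^{(s_r)}_{L,M}.
\end{equation}
Let $\mathcal F_s=\sigma(S_1,\dots,S_s)$. The variable $Z_r$ is bounded, depends only on the steps in $(s_r,s_{r+1}]$, is independent of $\mathcal F_{s_r}$, and has mean $\mu=(wG_M)^L$.

\emph{Entry weights.} We use twice the following inequality: if $0\le Y\le B$, then $\mathbb EY\le\frac12\mathbb EY+B\,\mathbb P(Y\ge\frac12\mathbb EY)$, so $\mathbb P(Y\ge\frac12\mathbb EY)\ge\mathbb EY/(2B)$. Let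
\[
A_r=\{p^{s_r}(S_{s_r})\ge\tfrac12u_{s_r}\}\in\mathcal F_{s_r}.
\]
By Lemma~\ref{lem:facts}, $Y=p^{s_r}(S_{s_r})$ has mean $u_{s_r}\ge u_{2T}$ and satisfies $Y\le u_{\lfloor s_r/2\rfloor}\le u_{T/2}$, since $T$ is even and $s_r\ge T$. Hence $\mathbb P(A_r)\ge u_{2T}/(2u_{T/2})\ge\theta$ by the second part of \eqref{eq:scale}. The number $N_A=\sum_r\mathbf 1_{A_r}$ lies in $[0,K]$ and has mean at least $\theta K$, so $\mathbb P(N_A\ge\theta K/2)\ge\theta/2$.

\emph{Concentration of the rewards.} Let $D=\sum_r\xi_r$ with $\xi_r=\mathbf 1_{A_r}(Z_r-\mu)$. For $r<r'$ the variables $\xi_r$ and $\mathbf 1_{A_{r'}}$ are $\mathcal F_{s_{r'}}$-measurable, while $Z_{r'}-\mu$ is centered and independent of $\mathcal F_{s_{r'}}$; thus $\mathbb E[\xi_r\xi_{r'}]=0$ and $\mathbb E[D^2]=\sum_r\mathbb E[\xi_r^2]\le Kw^{2L}\,\mathbb E[F_{L,M}^2]$. Fix $b'\in(\kappa_M,b)$. For large $L$ we have $\mathbb E[F_{L,M}^2]\le G_M^{2L}e^{b'L}$, and Chebyshev's inequality gives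
\[
\mathbb P\big(|D|>\tfrac\theta4K\mu\big)\le\frac{16\,\mathbb E[F_{L,M}^2]}{\theta^2K\,G_M^{2L}}\le\frac{32LM}{\theta^2}\,\frac{e^{b'L}}T\le\frac{32LM}{\theta^2}\,e^{-(b-b')L}\to0 .
\]

\emph{Conclusion.} For large $T$, with probability at least $\theta/4$ both $N_A\ge\theta K/2$ and $|D|\le\frac\theta4K\mu$ hold, and then $\sum_r\mathbf 1_{A_r}Z_r=\mu N_A+D\ge\frac\theta4K\mu$. On $A_r$ the entry weight is at least $\frac12u_{2T}\ge\frac12(2T)^{-\rho-\delta}$. On this event the right side of \eqref{eq:blocks} is therefore at least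
\[
\frac{w\theta\,2^{-\rho-\delta}}{16M}\,\frac{T^{-(\rho-1+\delta)}(wG_M)^L}{L}
\ \ge\ \frac{c_0}L\exp\{L[\log(wG_M)-b(\rho-1+\delta)]\}=:x_T,
\]
where we used $\rho-1+\delta>0$ (transience) and $T<e^{b(L+1)}$, and $c_0>0$ does not depend on $T$. By \eqref{eq:b}, $x_T\to\infty$. The events $\{\mathbb E[z^V\mid S]\ge x\}$ decrease to $\{\mathbb E[z^V\mid S]=\infty\}$ as $x\uparrow\infty$, so the latter has probability at least $\theta/4>0$, and $z_1\le1+w$. Letting $w$ decrease to $G_M^{-1}e^{(\rho-1)\kappa_M}$ completes the proof.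
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}(a)]
Here $\rho=1$; in the regularly varying case this is Lemma~\ref{lem:facts}(iii). By \eqref{eq:kappafinite} and Proposition~\ref{prop:upper}, $z_1-1\le1/G_M$ for every finite $M$. Letting $M\to\infty$ gives $z_1-1\le1/G=z_2-1$, and $z_2\le z_1$ always holds.
\end{proof}

\begin{remark}
For $\rho>1$ the factor $e^{(\rho-1)\kappa_M}$ cannot be dropped from Proposition~\ref{prop:upper}, since that would give $z_1=z_2$ for the walks of Theorem~\ref{thm:three}. The proposition still gives $z_1=z_2$ whenever $\kappa_M\to0$ as $M\to\infty$, and this is the route to Theorem~\ref{thm:two}.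
\end{remark}

\section{Return probabilities of walks on $\mathbb Z$}\label{sec:walks}

All three families of examples live on $\mathbb Z$, and one lemma gives their return probabilities from the behavior of $\phi$ at $0$.

\begin{lemma}\label{lem:return}
Let $p$ be symmetric on $\mathbb Z$ with $p(x)>0$ and $p(x+1)>0$ for some $x$. Suppose that $1-\phi(k)\sim Ak^a\log^\beta(1/k)$ as $k\downarrow0$, with $A>0$, $a\in(0,1]$, $\beta\ge0$. Then the walk is irreducible and
\[
u_n\sim\frac{\Gamma(1+1/a)}\pi\,\big(2Aa^{-\beta}\,n\log^\beta n\big)^{-1/a}.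
\]
\end{lemma}

\begin{proof}
The steps $x+1$ and $-x$ add up to $1$, and their negatives to $-1$, so the walk is irreducible. If $\phi(k)=\sum_yp(y)\cos(ky)=\pm1$, then $\cos(kx)=\cos(k(x+1))=\pm1$, so $kx\equiv k(x+1)$ modulo $2\pi$ and $k\equiv0$. By compactness, $\sup_{\delta\le k\le\pi}|\phi(k)|<1$ for every $\delta>0$.

Put $\Lambda=-2\log\phi$ near $0$, so that $\Lambda(k)\sim2Ak^a\log^\beta(1/k)$. Choose $\delta\le1/e$ such that $\phi>0$ and $\Lambda(k)\ge Ak^a\log^\beta(1/k)$ on $(0,\delta]$. In $u_n=\frac1\pi\int_0^\pi\phi^{2n}\,dk$ the interval $[\delta,\pi]$ contributes an exponentially small term. On $[n^{-1/(2a)},\delta]$ we have $\log(1/k)\ge1$ and $k^a\ge n^{-1/2}$, so $\phi^{2n}=e^{-n\Lambda}\le e^{-A\sqrt n}$. On $(0,n^{-1/(2a)})$ substitute $k=t\ell_n$ with $\ell_n=(n\log^\beta n)^{-1/a}$, so that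
\[
nk^a\log^\beta(1/k)=t^a\Big(\frac{\log(1/k)}{\log n}\Big)^\beta .
\]
For fixed $t>0$ we have $\log(1/k)\sim a^{-1}\log n$, hence $n\Lambda\to2Aa^{-\beta}t^a$. On the whole range $\log(1/k)\ge\frac1{2a}\log n\ge\frac12\log n$, hence $n\Lambda\ge2^{-\beta}At^a$. The upper limit $n^{-1/(2a)}/\ell_n$ of $t$ tends to infinity, and dominated convergence gives $u_n\sim\frac{\ell_n}\pi\int_0^\infty e^{-2Aa^{-\beta}t^a}dt$. Finally $\int_0^\infty e^{-Bt^a}dt=\Gamma(1+1/a)B^{-1/a}$.
\end{proof}

\subsection{The counterexample}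

We need a transient walk with index $-1$. Steps with tail $p(x)\approx x^{-2}$ make $1-\phi(k)$ of order $|k|$ up to the logarithmic weight, and by Lemma~\ref{lem:return} a weight $\log^\beta$ with $\beta>1$ makes $u_n$ summable. We take $\beta=2$.

\begin{proof}[Proof of Theorem~\ref{thm:one}(b)]
Let $h(t)=(1-\cos t)/t^2\le\min(\frac12,2/t^2)$; recall that $\int_0^\infty h(t)\,dt=\pi/2$. For $0<k<1/e$,
\[
1-\phi(k)=2c\sum_{x\ge2}(1-\cos kx)\frac{\log^2x}{x^2}=2ck^2\sum_{x\ge2}h(kx)\log^2x .
\]
We read the sum as an integral of a step function. For $t>k$ let $t_k=k\lceil t/k\rceil\in[t,t+k)$, so that $t_k=kx$ for $t\in(k(x-1),kx]$. Then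
\[
\frac{1-\phi(k)}{2ck\log^2(1/k)}=\int_k^\infty h(t_k)\Big(\frac{\log(t_k/k)}{\log(1/k)}\Big)^2dt,\qquad
\frac{\log(t_k/k)}{\log(1/k)}=1+\frac{\log t_k}{\log(1/k)} .
\]
For fixed $t>0$ the integrand tends to $h(t)$ as $k\downarrow0$. The ratio of logarithms is nonnegative and, since $\log(1/k)>1$ and $t_k<t+1$, at most $1+\log(1+t)$. The integrand is thus dominated by the integrable function $\min(\frac12,2/t^2)(1+\log(1+t))^2$, and
\[
1-\phi(k)\sim\pi c\,k\log^2(1/k).
\]
The support contains $2$ and $3$. Lemma~\ref{lem:return} with $A=\pi c$, $a=1$, $\beta=2$ gives $u_n\sim(2\pi^2c\,n\log^2n)^{-1}$. This sequence is regularly varying with index $-1$ and summable, so part (a) gives $z_1=z_2$.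
\end{proof}

\subsection{Walks with a pure power law}

For Theorem~\ref{thm:two} we need more than asymptotics at $0$: a positive characteristic function with a closed form on the whole circle. Put $v(k)=|\sin(k/2)|$.

\begin{lemma}\label{lem:eta}
Let $\rho>1$ and $a=1/\rho$. The function $\eta(k)=\exp(-v(k)^a)$ is the characteristic function of a symmetric law on $\mathbb Z$ that gives positive mass to $0$ and $\pm1$. The walk with this step law is irreducible and has $u_n\sim\frac2\pi\Gamma(1+\rho)(2n)^{-\rho}$.
\end{lemma}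

\begin{proof}
Let $x=\cos^2(k/2)=\frac12(1+\cos k)$. This is the characteristic function of the lazy step law with mass $\frac12$ at $0$ and $\frac14$ at $\pm1$, and $v(k)^a=(1-x)^{a/2}$. For $\beta=a/2\in(0,1)$ the binomial series reads
\[
1-(1-x)^\beta=\sum_{j\ge1}c_jx^j,\qquad c_1=\beta,\qquad c_j=\frac{\beta(1-\beta)(2-\beta)\cdots(j-1-\beta)}{j!}>0 ,
\]
and letting $x\uparrow1$ shows $\sum_jc_j=1$, so the identity holds on $[0,1]$. Hence $\psi=1-v^a$ is the characteristic function of the mixture $\nu$, with weights $c_j$, of the $j$-step laws of the lazy walk; $\nu$ is symmetric and $\nu(\pm1)\ge c_1/4$. The sum of a Poisson$(1)$ number of independent $\nu$-distributed variables has characteristic function $e^{\psi-1}=\eta$, mass at least $e^{-1}$ at $0$ and at least $e^{-1}\nu(\pm1)$ at $\pm1$. Since $1-\eta(k)\sim(k/2)^a$, Lemma~\ref{lem:return} applies with $A=2^{-a}$ and $\beta=0$.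
\end{proof}

\section{No gap for an index slightly below $-1$}\label{sec:two}

\subsection{Reduction to three walks}

The second moment of a conditional expectation given $S$ is an expectation over two further walks that both collide with $S$.

\begin{lemma}\label{lem:second}
Let $p$ be transient with $\rho<\infty$. Let $S,S^{(1)},S^{(2)}$ be independent copies of the walk and $V_c=|\{n\ge1:S_n=S^{(c)}_n\}|$ for $c=1,2$. If $\Phi(w)=\mathbb E[(1+w)^{V_1+V_2}]$ is finite for all $0<w<1/G$, then $z_1=z_2$.
\end{lemma}

\begin{proof}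
Given $S$, the variables $V_1,V_2$ are independent, so \eqref{eq:expansion} gives $\Phi(w)=\mathbb E[(\sum_Nw^NF_N)^2]\ge w^{2N}\mathbb E[F_N^2]$ for each $N$. Hence $\limsup_N\frac1N\log\mathbb E[F_N^2]\le2\log(1/w)$ for every $w<1/G$, and the limit superior is at most $2\log G$. Since $F_{N,M}\le F_N$, we get $\kappa_M\le2\log(G/G_M)\to0$ as $M\to\infty$, and Proposition~\ref{prop:upper} gives $z_1-1\le1/G$.
\end{proof}

For the rest of the section fix $\rho\in(1,\frac{29}{28}]$, let $p$ be the law of Lemma~\ref{lem:eta}, and put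
\[
a=\frac1\rho\ge\frac{28}{29}>0.9,\qquad \alpha=\rho-1=\frac{1-a}a\le\frac1{28},\qquad \sigma=v^a,\qquad \phi=e^{-\sigma}.
\]
The walk is irreducible and transient with $u_n\sim Cn^{-\rho}$, so Theorem~\ref{thm:two} follows once we show that $\Phi(w)<\infty$ for a fixed but arbitrary $w\in(0,1/G)$. The substitution $t=\sin(k/2)$ shows that for every measurable $\Psi\ge0$
\begin{equation}\label{eq:image}
\int\Psi(v(k))\,m(dk)=\frac2\pi\int_0^1\frac{\Psi(t)\,dt}{\sqrt{1-t^2}} .
\end{equation}

\subsection{Expansion in Fourier space}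

Applying \eqref{eq:subsets} to both collision sets,
\[
\Phi(w)=\sum_{A_1,A_2}w^{|A_1|+|A_2|}\,\mathbb P\big(S=S^{(1)}\text{ on }A_1,\ S=S^{(2)}\text{ on }A_2\big),
\]
with $A_1,A_2$ ranging over finite subsets of $\{1,2,\dots\}$. Unlike in \eqref{eq:mean}, the probability does not factor over gaps, because at a collision of $S$ with one walk the other walk is somewhere else. Its relative position is the one variable we have to carry along.

Call $(t,c)$ a \emph{mark of type $c$} if $t\in A_c$, and write $\bar c=3-c$. List the marks in time order, the type-$1$ mark first at equal times, and put in front a virtual mark $(0,1)$ that carries no factor $w$. Consecutive marks of the same type are $n\ge1$ steps apart; consecutive marks of different types are $n\ge0$ steps apart. The \emph{state} at a mark $(t,c)$ is the function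
\[
f(y)=\mathbb P\big(\text{the constraints of all marks up to }(t,c)\text{ hold, and }S^{(\bar c)}_t-S_t=y\big),
\]
with transform $\hat f(k)=\sum_yf(y)e^{iky}$. At the virtual mark $f=\mathbf 1_{\{0\}}$ and $\hat f=1$, and the probability of the configuration is $\sum_yf(y)=\hat f(0)$ for the state at the last mark. Put
\[
J(k,l)=\phi(k)\phi(l)\phi(k+l)=e^{-\Sigma(k,l)},\qquad \Sigma(k,l)=\sigma(k)+\sigma(l)+\sigma(k+l).
\]
Let $f$ be the state at a mark of type $c$ and $f'$ the state at the next mark, $n$ steps later. By the Markov property and translation invariance there are two cases.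

\emph{Same type.} The walks $S$ and $S^{(c)}$ move by the same amount $r$, and $S^{(\bar c)}$ moves by $y'-y+r$. Thus $f'=f*Q_n$ with $Q_n(y)=\sum_rp^n(r)^2p^n(y+r)$, and $\hat f'=\hat Q_n\hat f$. Summing first over $y$ and then writing one factor $p^n(r)$ as $\int\phi(q)^ne^{-iqr}m(dq)$,
\[
\hat Q_n(k)=\phi(k)^n\sum_rp^n(r)^2e^{-ikr}=\phi(k)^n\int\phi(q)^n\phi(k+q)^n\,m(dq)=\int J(k,q)^n\,m(dq).
\]
This is nonnegative because $\phi>0$, and it is at most $\hat Q_n(0)=u_n$ because $Q_n\ge0$.

\emph{Change of type.} Now $S$ moves by $r$, the walk $S^{(\bar c)}$ moves by $r-y$ to meet it, and $S^{(c)}$ moves by $r+y'$. Thus $f'(y')=\sum_{y,r}f(y)\,p^n(r)\,p^n(r-y)\,p^n(r+y')$, which for $n=0$ correctly reads $f'=f(0)\mathbf 1_{\{0\}}$. We have $\sum_{y'}p^n(r+y')e^{ily'}=\phi(l)^ne^{-ilr}$. Inserting $p^n(r-y)=\int\phi(k)^ne^{-ik(r-y)}m(dk)$, the sum over $y$ gives $\hat f(k)$ and the sum over $r$ gives $\phi(k+l)^n$, so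
\[
\hat f'(l)=\int J(k,l)^n\,\hat f(k)\,m(dk).
\]

Consider the configurations with exactly $j$ changes of type. They consist of $j+1$ maximal runs of equal type. By the two rules, the probability of such a configuration is an integral over $k_1,\dots,k_j$, with $k_{j+1}=0$, of a product of one factor $\hat Q_n(k_i)$ for each gap $n$ inside the $i$-th run and one factor $J(k_i,k_{i+1})^n$ for the gap $n$ at the $i$-th change. All factors are nonnegative, so we may sum under the integral and enlarge the range of summation. Put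
\[
g(k)=\sum_{n\ge1}\hat Q_n(k)\le g(0)=G,\qquad \tau(k)=\sum_{r\ge0}(wg(k))^r=\frac1{1-wg(k)}\le\tau(0)=\frac1{1-wG}.
\]
Each gap ends at a real mark and receives its factor $w$. Summing over the number and lengths of the gaps inside the $i$-th run gives $\tau(k_i)$. Summing over all $n\ge0$ at the $i$-th change gives $w/(1-J(k_i,k_{i+1}))$; this overcounts, since $n=0$ is in fact allowed only from a real type-$1$ mark to a type-$2$ mark. With the operator
\[
(\mathcal Kh)(l)=\int\frac{w\tau(k)}{1-J(k,l)}\,h(k)\,m(dk)
\]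
on nonnegative measurable functions, we obtain
\begin{equation}\label{eq:Phi}
\Phi(w)\le\tau(0)\sum_{j\ge0}h_j(0),\qquad h_j=\mathcal K^j1 .
\end{equation}
The term $j=0$ is $1/(1-wG)=\mathbb E[(1+w)^{V_1}]$, the contribution of $A_2=\emptyset$.

\subsection{Two estimates on the kernel}

We want $h_j$ to decay geometrically for every $w<1/G$. The kernel has two singular factors: $1/(1-J)$ blows up at $k=l=0$, and $\tau(0)\to\infty$ as $w\uparrow1/G$. The next lemma bounds both, uniformly in $w$.

\begin{lemma}\label{lem:kernel}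
For all $k,l\in(-\pi,\pi]$ and $0<w<1/G$,
\begin{align}
1-J(k,l)&\ge\tfrac56\max(v(k),v(l))^a,\label{eq:J}\\
w\tau(k)&\le\tfrac{3\pi\alpha}2\,v(k)^{-(1-a)}\qquad(k\ne0).\label{eq:tau}
\end{align}
\end{lemma}

\begin{proof}
Since $|\sin(x+y)|\le|\sin x|+|\sin y|$ and $t\mapsto t^a$ is increasing and subadditive, $\sigma$ is subadditive; it is also even. Hence $\sigma(k)\le\sigma(k+l)+\sigma(l)$ and $\sigma(l)\le\sigma(k+l)+\sigma(k)$, that is,
\begin{equation}\label{eq:Sigma}
\Sigma(k,l)\ge2\max(\sigma(k),\sigma(l)).
\end{equation}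
On $[0,1]$ concavity gives $1-e^{-2x}\ge(1-e^{-2})x\ge\frac56x$, and \eqref{eq:J} follows with $x=\max(\sigma(k),\sigma(l))$.

For \eqref{eq:tau} let $\xi(x)=1/(e^{2x}-1)$, which is decreasing. Summing geometric series, $g(k)=\int(e^{\Sigma(k,q)}-1)^{-1}m(dq)$. At $k=0$ this is $G=\int\xi(\sigma(q))\,m(dq)$, and in general \eqref{eq:Sigma} gives $g(k)\le\int\xi(\max(\sigma(q),\sigma(k)))\,m(dq)$. For $x\in(0,1]$ we have $\sinh x\le x\sinh1<1.2\,x$ by convexity, so $-\xi'(x)=1/(2\sinh^2x)\ge1/(3x^2)$ and $\xi(x)-\xi(x')\ge\frac13(1/x-1/x')$ for $0<x\le x'\le1$. With $v=v(k)$ and \eqref{eq:image},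
\[
G-g(k)\ge\int_{\{v(q)\le v\}}\tfrac13\big(v(q)^{-a}-v^{-a}\big)\,m(dq)\ge\frac2{3\pi}\int_0^v(t^{-a}-v^{-a})\,dt=\frac2{3\pi}\,\frac a{1-a}\,v^{1-a}=\frac{2v^{1-a}}{3\pi\alpha}.
\]
Since $1/w>G$, we have $w\tau(k)=1/(1/w-g(k))\le1/(G-g(k))$, which is \eqref{eq:tau}.
\end{proof}

The small factor $\alpha$ in \eqref{eq:tau} reflects the closeness of the walk to recurrence: at $k=\pi$ the last display gives $G\ge2/(3\pi\alpha)$, so the admissible $w$ are themselves of order $\alpha$.

\subsection{The Schur test}

By Lemma~\ref{lem:kernel} and \eqref{eq:image}, near the origin the kernel of $\mathcal K$ is at most a constant times $\alpha\,t^{-(1-a)}\max(t,v)^{-a}$, where $t=v(k)$ and $v=v(l)$. This function is homogeneous of degree $-1$, so restricting to small scales gains nothing, and at $v=0$ it is $\alpha/t$, which is not integrable: the bound does not map bounded functions to bounded functions. It does map powers to the same powers. For $0<s<a$,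
\begin{equation}\label{eq:power}
\int_0^\infty t^{-(1-a)}\max(t,v)^{-a}\,t^{-s}\,dt=\int_0^vt^{a-1-s}v^{-a}dt+\int_v^\infty t^{-1-s}dt=\Big(\frac1{a-s}+\frac1s\Big)v^{-s},
\end{equation}
and the constant is smallest at $s=a/2$, close to $\frac12$. We therefore use the Schur test in its simplest form: since $\mathcal K$ has a nonnegative kernel, $1\le\chi$ and $\mathcal K\chi\le\lambda\chi$ imply $\mathcal K^j1\le\lambda^j\chi$. Take $\chi(k)=v(k)^{-1/2}\ge1$. For $l\ne0$ and $v=v(l)$, \eqref{eq:J}, \eqref{eq:tau} and \eqref{eq:image} give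
\[
(\mathcal K\chi)(l)\le\frac{3\pi\alpha}2\cdot\frac65\cdot\frac2\pi\,I(v)=3.6\,\alpha\,I(v),\qquad
I(v)=\int_0^1\frac{t^{a-3/2}\max(t,v)^{-a}}{\sqrt{1-t^2}}\,dt .
\]
On $[0,2^{-1/2}]$ we have $(1-t^2)^{-1/2}\le\sqrt2$, and \eqref{eq:power} with $s=\frac12$ and $a\ge0.9$ bounds this part by $\sqrt2\,(2.5+2)\,v^{-1/2}\le6.37\,v^{-1/2}$. On $[2^{-1/2},1]$ the numerator is at most $t^{-3/2}\le2^{3/4}$ and $\int_{2^{-1/2}}^1(1-t^2)^{-1/2}dt=\pi/4$, so this part is at most $2^{3/4}\pi/4<1.33\le1.33\,v^{-1/2}$. Therefore $\mathcal K\chi\le\lambda\chi$ off $0$ with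
\[
\lambda=3.6\cdot7.7\,\alpha\le\frac{27.72}{28}<1 .
\]
This is where the hypothesis $\rho\le\frac{29}{28}$ is needed; the value comes from these numerical constants. We conclude that
\begin{equation}\label{eq:schur}
h_j(l)\le\lambda^j\,v(l)^{-1/2}\qquad(j\ge0,\ l\ne0).
\end{equation}

\subsection{The value at the origin}

The bound \eqref{eq:schur} says nothing at $l=0$, which is the point needed in \eqref{eq:Phi}. For a fixed $w$ we may use, a bounded number of times, the estimate $w\tau\le C_w=w/(1-wG)$ in place of \eqref{eq:tau}. The constant is now large, but the kernel bound $\max(t,v)^{-a}$ has degree $-a>-1$, so each application of $\mathcal K$ weakens a power singularity. One application removes a singularity $v^{-s}$ only if $s<1-a<\alpha$, and for such $s$ the term $\alpha/s>1$ from \eqref{eq:power} would spoil the Schur test; hence we keep $s=\frac12$ and iterate.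

Let $0\le s\le\frac12$, suppose $h\le Dv^{-s}$ off $0$, and put $\beta=\max(0,s-\frac{1-a}2)$, so $0\le\beta\le\frac12<a$. Then $\max(t,v)^{-a}\le t^{-(a-\beta)}v^{-\beta}$, and $s+a-\beta\le\frac{1+a}2$: this is an equality if $\beta>0$, and if $\beta=0$ it follows from $s\le\frac{1-a}2$. By \eqref{eq:J} and \eqref{eq:image},
\begin{equation}\label{eq:smooth}
(\mathcal Kh)(l)\le C_1D\,v(l)^{-\beta},\qquad C_1=\frac65\cdot\frac2\pi\,C_w\int_0^1\frac{t^{-(1+a)/2}}{\sqrt{1-t^2}}\,dt<\infty ,
\end{equation}
for $l\ne0$. If $\beta=0$, the bound $(\mathcal Kh)(l)\le C_1D$ holds at $l=0$ as well, since there $\max(t,0)^{-a}=t^{-a}$.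

Let $r=\lceil1/(1-a)\rceil$. Starting from \eqref{eq:schur}, each application of \eqref{eq:smooth} lowers the exponent by $\frac{1-a}2$ until it reaches $0$, and $r\cdot\frac{1-a}2\ge\frac12$, so the $r$-th application has $\beta=0$. Hence $h_{j+r}(0)\le C_1^r\lambda^j$ for all $j\ge0$. For $j<r$, \eqref{eq:smooth} with $s=0$ gives $h_j(0)\le C_1^j$. Thus $\sum_jh_j(0)<\infty$, and $\Phi(w)<\infty$ by \eqref{eq:Phi}. Since $w\in(0,1/G)$ was arbitrary, Lemma~\ref{lem:second} gives $z_1=z_2$, and Theorem~\ref{thm:two} is proved.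

\section{A gap for every index below $-1$}\label{sec:three}

\subsection{Fractional moments}

To prove a gap we must show that the series \eqref{eq:expansion} is finite almost surely although its mean is infinite. A moment of order $\gamma<1$ discounts rare large values, and it still factors over gaps because $t\mapsto t^\gamma$ is subadditive: $(\sum_it_i)^\gamma\le\sum_it_i^\gamma$ for $t_i\ge0$.

\begin{lemma}\label{lem:fractional}
Let $G<\infty$ and $\gamma\in(0,1)$. If $B_\gamma=\sum_{n\ge1}\sum_xp^n(x)^{1+\gamma}<G^\gamma$, then $z_2<z_1$.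
\end{lemma}

\begin{proof}
We have $\mathbb E[p^n(S_n)^\gamma]=\sum_xp^n(x)^{1+\gamma}$. Subadditivity applied to the sum defining $F_N$, and the independence of the factors in each product, give $\mathbb E[F_N^\gamma]\le B_\gamma^N$. Hence $\mathbb E[(\sum_Nw^NF_N)^\gamma]\le\sum_N(w^\gamma B_\gamma)^N<\infty$ for $w<B_\gamma^{-1/\gamma}$, and for such $w$ the series \eqref{eq:expansion} is finite almost surely. So $z_1-1\ge B_\gamma^{-1/\gamma}>1/G=z_2-1$.
\end{proof}

For a single gap of length one, the condition compares $\mathbb E[p(S_1)^\gamma]$ with $\mathbb E[p(S_1)]^\gamma$, and we want the first to be much smaller. Suppose the walk steps to $\pm1$ with small probability $\varepsilon$ and otherwise makes a step spread over so many sites that each has negligible probability. Then $p(S_1)$ is about $\varepsilon/2$ with probability about $\varepsilon$ and negligible otherwise, so the two quantities are of orders $\varepsilon^{1+\gamma}$ and $\varepsilon^{2\gamma}$, with ratio $\varepsilon^{1-\gamma}\to0$. The spread-out step has two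 tasks: it must produce the decay $n^{-\rho}$, and its total contribution to $B_\gamma$, summed over all $n$, must be small. We achieve both by dilating the law of Lemma~\ref{lem:eta} by a large factor $R$ and filling in the residue classes uniformly.

\subsection{Proof of Theorem~\ref{thm:three}}

Fix $\rho>1$, $a=1/\rho$ and $\gamma\in(1/\rho,1)$. Let $Y,Y_1,Y_2,\dots$ be independent with the characteristic function $\eta$ of Lemma~\ref{lem:eta}. For odd $R\ge3$ let $U,U_1,U_2,\dots$ be uniform on the $R$ integers of $[-\frac{R-1}2,\frac{R-1}2]$, independent of each other and of the $Y$'s. Let $\varrho$ be the law of $RY+U$, let $q=\frac12(\delta_1+\delta_{-1})$, and put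
\[
p=\varepsilon q+(1-\varepsilon)\varrho,\qquad0<\varepsilon\le\tfrac12 .
\]
Superscripts denote convolution powers.

\emph{Return probabilities.} The law $p$ is symmetric, $p(1)\ge\varepsilon/2$, and $p(0)\ge(1-\varepsilon)\mathbb P(Y=0)/R>0$. Its characteristic function is $\phi(k)=\varepsilon\cos k+(1-\varepsilon)\eta(Rk)\,\mathbb E[\cos kU]$. As $k\downarrow0$, both $\cos k$ and $\mathbb E[\cos kU]$ are $1-O(k^2)$ and $1-\eta(Rk)\sim(Rk/2)^a$, so $1-\phi(k)\sim(1-\varepsilon)(Rk/2)^a$. By Lemma~\ref{lem:return} the walk is irreducible and $u_n\sim Cn^{-\rho}$ with $C=\frac{2\Gamma(1+\rho)}{\pi R}(2(1-\varepsilon))^{-\rho}$. In particular $G<\infty$. We also have a lower bound that does not depend on $R$: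
\begin{equation}\label{eq:Glower}
G\ge u_1\ge p(1)^2+p(-1)^2\ge\tfrac12\varepsilon^2,\qquad\text{so}\qquad G^\gamma\ge\tfrac12\varepsilon^{2\gamma}.
\end{equation}

\emph{The spread-out steps.} Let $j\ge1$. By Lemma~\ref{lem:facts}(ii) and Lemma~\ref{lem:eta}, applied to the walk with steps $Y_i$, there is $C_2=C_2(\rho)$ with $\mathbb P(Y_1+\dots+Y_j=y)\le C_2j^{-\rho}$ for all $y$ and all $j\ge1$. The variable $U_1$ is uniform modulo $R$, hence so is $U_1+\dots+U_j$. Conditioning on this sum, which must be congruent to $x$ modulo $R$,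
\[
\varrho^j(x)\le\mathbb P(U_1+\dots+U_j\equiv x\bmod R)\,\sup_y\mathbb P(Y_1+\dots+Y_j=y)\le\frac{C_2}R\,j^{-\rho}.
\]
Split $p^n$ according to whether a spread-out step occurs among the $n$ steps:
\[
p^n=\varepsilon^nq^n+\nu_n,\qquad\nu_n=\sum_{j=1}^n\binom nj\varepsilon^{n-j}(1-\varepsilon)^j\,q^{n-j}*\varrho^j .
\]
Convolution with a probability law does not increase the supremum, so $\|\nu_n\|_\infty\le\frac{C_2}R\mathbb E[W^{-\rho};W\ge1]$ with $W$ binomial with parameters $n$ and $1-\varepsilon$. Hoeffding's inequality $\mathbb P(W\le\mathbb EW-t)\le e^{-2t^2/n}$, with $\mathbb EW\ge n/2$ and $t=n/4$, gives $\mathbb P(W\le n/4)\le e^{-n/8}$. Hence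
\[
\|\nu_n\|_\infty\le\frac{C_2}R\big[(n/4)^{-\rho}+e^{-n/8}\big]\le\frac{C_3}R\,n^{-\rho},
\]
with $C_3=C_3(\rho)$ independent of $R$ and of $\varepsilon\le\frac12$.

\emph{The bound on $B_\gamma$.} Convexity gives $(s+t)^{1+\gamma}\le2^\gamma(s^{1+\gamma}+t^{1+\gamma})\le2(s^{1+\gamma}+t^{1+\gamma})$. Moreover $\sum_xq^n(x)^{1+\gamma}\le1$, and $\sum_x\nu_n(x)^{1+\gamma}\le\|\nu_n\|_\infty^\gamma$ because $\nu_n$ has mass at most $1$. Since $\varepsilon^{1+\gamma}\le\frac12$,
\[
B_\gamma\le2\sum_{n\ge1}\varepsilon^{n(1+\gamma)}+2\sum_{n\ge1}\|\nu_n\|_\infty^\gamma\le4\varepsilon^{1+\gamma}+2C_3^\gamma R^{-\gamma}\sum_{n\ge1}n^{-\rho\gamma}.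
\]
The last series converges because $\rho\gamma>1$. This is where $\rho>1$ is used: for $\rho=1$ no $\gamma<1$ is available, in accordance with Theorem~\ref{thm:one}(a). Choose $\varepsilon\le\frac12$ with $\varepsilon^{1-\gamma}<\frac18$, so that $4\varepsilon^{1+\gamma}<\frac12\varepsilon^{2\gamma}$, and then an odd $R$ so large that $B_\gamma<\frac12\varepsilon^{2\gamma}$. By \eqref{eq:Glower}, $B_\gamma<G^\gamma$, and Lemma~\ref{lem:fractional} gives $z_2<z_1$. This proves Theorem~\ref{thm:three}.

\begin{thebibliography}{9}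

\bibitem{LD}
\emph{Large Deviations -- A Mini-Course --},
\texttt{http://www.isibang.ac.in/\textasciitilde{}athreya/pcm/pdf.php?file=LDa.pdf}

\end{thebibliography}
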